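\title{The space $\ell_1^3$ has no finite order of congruence}

\begin{abstract}
A metric space $M$ has order of congruence at most $m$ if every finite metric
space that does not embed isometrically in $M$ has a subspace with at most $m$
points that does not embed in $M$. For every $n\ge 17$ we construct an explicit
$n$-point metric space that does not embed in $\ell_1^3$ although all its proper
subspaces do; hence $\ell_1^3$ has no finite order of congruence. The distances
force consecutive points to carry a real parameter that grows by one at each
step and has bounded range, and deleting any point resets it. A product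
construction transfers the result to higher dimensions, so that $\ell_1^k$ has
a finite order of congruence if and only if $k\le 2$.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\ell_1^k$ denote $\mathbb{R}^k$ with the norm
$\|x\|_1=|x_1|+\dots+|x_k|$ and the metric $\|x-y\|_1$. Throughout,
``embeds'' means ``embeds isometrically''. A metric space $M$ has
\emph{order of congruence at most $m$} if every finite metric space that does
not embed in $M$ has a subspace with at most $m$ points that does not embed in
$M$; it has a \emph{finite order of congruence} if this holds for some finite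
$m$. The question we answer is posed in \cite{problem}:
\begin{quote}
Does $\ell_1^3$ have a finite order of congruence?
\end{quote}

The order of congruence measures how local embeddability is: if it is at most
$m$, a finite space embeds in $M$ as soon as all its subspaces with at most $m$
points do. Call a finite metric space a \emph{minimal obstruction} for $M$ if
it does not embed in $M$ while all its proper subspaces do. Every finite space
that does not embed contains a minimal obstruction (a non-embeddable subspace
with the fewest points), and the only non-embeddable subspace of a minimal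
obstruction is the whole space. So $M$ has order of congruence at most $m$
exactly when no minimal obstruction has more than $m$ points.

In low dimensions minimal obstructions are small. On the line, Menger's theorem
\cite{Menger} says that a metric space with more than four points embeds in
$\mathbb{R}$ as soon as all its triples do. The number four is needed: in the
$4$-cycle $a_0a_1a_2a_3$ with the graph metric every triple has distances
$1,1,2$ and embeds in $\mathbb{R}$, but in an embedding of all four points both
$a_0$ and $a_2$ would be the midpoint of $a_1$ and $a_3$. In the plane, Bandelt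
and Chepoi \cite{BC} proved that a metric space embeds in $\ell_1^2$ if and only
if all its subspaces with at most six points do; earlier, Malitz and Malitz
\cite{MM} obtained the bound $11$.

The bounds $4$ and $6$ suggest a bound that grows with the dimension and stays
finite. Euclidean geometry suggests the same: a point of Euclidean
$\mathbb{R}^k$ is determined by its distances to $k+1$ affinely independent
points, so once such a frame is placed, each remaining distance can be tested
on the frame and two more points. In $\ell_1^k$ this rigidity is absent. If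
every coordinate of $x$ is at least the corresponding coordinate of $a$, then
$\|x-a\|_1$ depends on $x$ only through the sum of its coordinates, so the
distances to a finite set may leave $x$ free to move in a hyperplane. In the
plane this freedom does no harm, by the six-point criterion. In dimension three
it leaves room for information to travel along an arbitrarily long sequence of
points, and the answer to the question is no.

For an integer $n\ge4$ put
\begin{equation}\label{eq:par}
h=n-3,\qquad N=n-1=h+2,\qquad b=4(h+1),
\end{equation}
and let $X_n=\{0,1,\dots,N\}$ with $d(i,i)=0$ and $d(i,j)=D_{|i-j|}$ for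
$i\ne j$, where
\begin{equation}\label{eq:D}
D_1=b+2h,\qquad D_2=2b+2(h+1),\qquad D_k=kb\quad(k\ge3).
\end{equation}
Thus $X_n$ is an arithmetic progression with difference $b$ in which the
distances between neighbors and between second neighbors have been increased.

\begin{theorem}\label{thm:main}
Let $n\ge17$. Then $X_n$ is an $n$-point metric space that does not embed in
$\ell_1^3$, while every proper subspace of $X_n$ embeds in $\ell_1^3$. Hence
$\ell_1^3$ does not have order of congruence at most $m$ for any finite $m$.
\end{theorem}

\begin{theorem}\label{thm:class}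
For $k\ge1$, the space $\ell_1^k$ has a finite order of congruence if and only
if $k\le2$.
\end{theorem}

Section~\ref{sec:counter} shows the mechanism on seven points.
Theorem~\ref{thm:main} is then proved in three parts: proper subspaces embed
(Section~\ref{sec:sub}); an embedding that increases in every coordinate over
long ranges can have only $n-1$ consecutive points (Section~\ref{sec:chain});
every embedding of $X_n$ is of this kind after a reflection
(Section~\ref{sec:orient}). Only the last part uses $n\ge17$.
Section~\ref{sec:dim} proves Theorem~\ref{thm:class}; the results of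
\cite{Menger} and \cite{BC} are used only for its ``if'' direction.

\section{Norm and betweenness in $\ell_1^k$}\label{sec:prelim}

We write $v(c)$ for coordinate $c$ of a vector $v$, and $v\ge0$ if all
coordinates are nonnegative. Put
\[
s(v)=\sum_c v(c),\qquad \operatorname{neg}(v)=\sum_c\max(-v(c),0).
\]
The positive coordinates of $v$ sum to $s(v)+\operatorname{neg}(v)$, hence
\begin{equation}\label{eq:norm}
\|v\|_1=s(v)+2\operatorname{neg}(v),
\qquad
-\operatorname{neg}(v)\le v(c)\le s(v)+\operatorname{neg}(v).
\end{equation}
The function $s$ is linear, and $\|v\|_1=s(v)$ for $v\ge0$. Comparing the sums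
term by term gives:
\begin{equation}\label{eq:negmono}
\text{if each $c$ satisfies $u(c)\ge v(c)$ or $u(c)\ge0$, then }
\operatorname{neg}(u)\le\operatorname{neg}(v).
\end{equation}

A real number $t$ is \emph{between} $u$ and $v$ if
$\min(u,v)\le t\le\max(u,v)$; this is the case exactly when
$|u-v|=|u-t|+|t-v|$. A point $y$ of a metric space is \emph{metrically between}
$x$ and $z$ if $d(x,z)=d(x,y)+d(y,z)$.

\begin{lemma}\label{lem:between}
If $y$ is metrically between $x$ and $z$ in $\ell_1^k$, then $y(c)$ is between
$x(c)$ and $z(c)$ for every coordinate $c$.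
\end{lemma}

\begin{proof}
The $k$ inequalities $|x(c)-z(c)|\le|x(c)-y(c)|+|y(c)-z(c)|$ sum to an
equality, so each of them is an equality.
\end{proof}

Finally, changing the sign of a coordinate is an isometry of $\ell_1^k$, which
we call a \emph{reflection}.

\section{Chains and the counter}\label{sec:counter}

Fix $h\ge1$, and let $b$ and $D_k$ be as in \eqref{eq:par} and \eqref{eq:D}.
The coordinates of $\mathbb{R}^3$ are indexed by $\mathbb{Z}/3=\{0,1,2\}$. The
long distances $D_k=kb$ are additive, and the simplest way to realize them is
to let all coordinates increase.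

\begin{definition}
A \emph{chain of length $M$} is a sequence $q_0,\dots,q_M\in\mathbb{R}^3$ with
$\|q_j-q_i\|_1=D_{j-i}$ for all $i<j$, and $q_j-q_i\ge0$ whenever $j-i\ge3$.
Its \emph{steps} are $w_i=q_{i+1}-q_i$ for $0\le i\le M-1$.
\end{definition}

By \eqref{eq:norm}, once $s$ is known, the excess of $D_1$ over $b$ and of
$D_2$ over $2b$ prescribes negative parts.

\begin{lemma}\label{lem:steps}
The steps of a chain of length $M\ge6$ satisfy:
\begin{enumerate}
\item[(a)] $s(w_i)=b$, $\operatorname{neg}(w_i)=h$, and all coordinates of
$w_i$ lie in $[-h,b+h]$, for $0\le i\le M-1$;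
\item[(b)] $\operatorname{neg}(w_i+w_{i+1})=h+1$ for $0\le i\le M-2$;
\item[(c)] $w_i+w_{i+1}+w_{i+2}\ge0$ for $0\le i\le M-3$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $j-i\ge3$ we have $q_j-q_i\ge0$, so $s(q_j-q_i)=\|q_j-q_i\|_1=(j-i)b$. A
single step is a difference of two such vectors. If $i\le M-4$, then
$s(w_i)=s(q_{i+4}-q_i)-s(q_{i+4}-q_{i+1})=4b-3b$. Otherwise $i\ge M-3\ge3$, and
$s(w_i)=s(q_{i+1}-q_{i-3})-s(q_i-q_{i-3})=4b-3b$. This is where $M\ge6$ is
needed. Now \eqref{eq:norm} with $\|w_i\|_1=b+2h$ gives (a), and with
$\|w_i+w_{i+1}\|_1=2b+2(h+1)$ gives (b). Part (c) says $q_{i+3}-q_i\ge0$.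
\end{proof}

A vector $w\in\mathbb{R}^3$ with $s(w)=b$ and $\operatorname{neg}(w)=h$ has
exactly one positive or exactly one negative coordinate. So these vectors form
a hexagon (Figure~\ref{fig:hex}) with three short sides, on which one
coordinate is $b+h$ and the other two are $-\alpha,-\beta\le0$ with
$\alpha+\beta=h$, and three long sides, on which one coordinate is $-h$ and the
other two are nonnegative. In $\mathbb{R}^2$ the same conditions leave only
$(b+h,-h)$ and $(-h,b+h)$: a step in the plane has no parameter to carry.

Let the steps run cyclically through the short sides: $w_i$ has $b+h$ in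
coordinate $i$, $-\alpha_i$ in coordinate $i+1$ and $-\beta_i$ in coordinate
$i+2$. In $w_i+w_{i+1}$ the coordinates $i$ and $i+1$ each contain a large
term, and coordinate $i+2$ equals $-(\beta_i+\alpha_{i+1})$. Conditions (a) and
(b) become
\[
\alpha_i+\beta_i=h,\qquad \beta_i+\alpha_{i+1}=h+1,
\]
hence $\alpha_{i+1}=\alpha_i+1$. The parameter $\alpha_i$ is a counter with
range $[0,h]$. It allows $h+1$ steps, and $X_n$ requires $N=h+2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.11]
\draw (3.46,26)--(24.25,-10) (20.78,-16)--(-20.78,-16) (-24.25,-10)--(-3.46,26);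
\draw[line width=1.6pt] (-3.46,26)--(3.46,26) (24.25,-10)--(20.78,-16)
  (-20.78,-16)--(-24.25,-10);
\fill (-3.46,26) circle (0.8) node[above left] {$w_0$};
\fill (-21.65,-14.5) circle (0.8) node[below left] {$w_1$};
\fill (22.52,-13) circle (0.8) node[right] {$w_2$};
\fill (1.73,26) circle (0.8) node[above] {$w_3$};
\fill (-24.25,-10) circle (0.8) node[above left] {$w_4$};
\end{tikzpicture}
\caption{The vectors $w\in\mathbb{R}^3$ with coordinate sum $20$ and
$\|w\|_1=28$, seen along $(1,1,1)$. On each thick side one coordinate is $24$
and the others are $-\alpha$ and $-(4-\alpha)$, where $\alpha$ grows clockwise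
from $0$ to $4$. The steps $w_0,\dots,w_4$ visit the thick sides cyclically
with $\alpha=0,1,2,3,4$; there is no room for $\alpha=5$.}
\label{fig:hex}
\end{figure}

\begin{example}\label{ex:seven}
The smallest case in which Lemma~\ref{lem:steps} applies to $M=N$ is $n=7$:
$h=4$, $N=6$, $b=20$, $D_1=28$, $D_2=50$. Starting the counter at $0$ gives
\[
\begin{array}{c|ccccc}
i&0&1&2&3&4\\\hline
(\alpha_i,\beta_i)&(0,4)&(1,3)&(2,2)&(3,1)&(4,0)\\
w_i&(24,0,-4)&(-3,24,-1)&(-2,-2,24)&(24,-3,-1)&(0,24,-4)\\
w_i+w_{i+1}&(21,24,-5)&(-5,22,23)&(22,-5,23)&(24,21,-5)&
\end{array}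
\]
The vectors in the last two rows have norms $28$ and $50$. The sums of three
consecutive steps are $(19,22,19)$, $(19,19,22)$, $(22,19,19)$, and each
further step lowers a coordinate by at most $4$; so all sums of $L\ge3$
consecutive steps are nonnegative and have norm $20L$. These five steps form a
chain of length $5$.

No step $w_5$ extends it to a chain of length $6$. Since
$(w_3+w_4)(2)=-5$, condition (c) forces $w_5(2)\ge5$. Then by (a) the
coordinates of $w_4+w_5$ are at least $-4$, $20$ and $1$, so
$\operatorname{neg}(w_4+w_5)\le4$, against (b).

Now delete the point $3$. The only short distance across the gap is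
$d(2,4)=50$. It asks for $\beta_2+\alpha_3=5$, and no other short distance
involves the steps $w_2$ and $w_3$, so the counter may restart at $4$. Take
$w_0,w_1$ as above and
\[
w_2=(0,-4,24),\quad w_3=(21,-1,0),\quad w_4=(-4,24,0),\quad w_5=(-1,-3,24).
\]
All have $s=20$, the steps $w_4,w_5$ have norm $28$, and
$w_2+w_3=(21,-5,24)$ and $w_4+w_5=(-5,21,24)$ have norm $50$. This is the
embedding of $\{0,1,2,4,5,6\}$ given by the next section.
\end{example}

The example leaves two things open: the steps of a chain might avoid the
cyclic pattern, and an embedding of $X_n$ might not be a chain.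
Sections~\ref{sec:chain} and~\ref{sec:orient} exclude both. The second
argument needs $n\ge17$, and we make no claim that $X_7$ fails to embed.

\section{Proper subspaces embed}\label{sec:sub}

\begin{proposition}\label{prop:sub}
Let $n\ge4$ and $Y\subsetneq X_n$. There are points $p_i\in\mathbb{R}^3$ with
$\|p_j-p_i\|_1=D_{j-i}$ for all $i<j$ in $Y$. In particular, $d$ is a metric on
$X_n$.
\end{proposition}

\begin{proof}
We construct all $N$ steps, restarting the counter at the beginning of each
maximal run of consecutive integers in $Y$. Since $|Y|\le h+2$, such a run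
$\{u,\dots,v\}$ has $v-u\le h+1$. Define $\alpha_i,\beta_i$ for
$0\le i\le N-1$ as follows.
\begin{enumerate}
\item[(R1)] If $\{u,\dots,v\}$ is a maximal run and $u\le i\le v-1$, put
$\alpha_i=i-u$ and $\beta_i=h-(i-u)$.
\item[(R2)] If $i,i+2\in Y$ and $i+1\notin Y$, put $\beta_i=h$ and
$\alpha_{i+1}=1$.
\item[(R3)] All numbers not yet defined are $0$.
\end{enumerate}
The rules do not conflict: (R1) defines $\beta_i$ or $\alpha_{i+1}$ only when
$i+1\in Y$, and (R2) only when $i+1\notin Y$. All values lie in $[0,h]$,
because $0\le i-u\le v-1-u\le h$ in (R1); this is the one place where $Y\ne X_n$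
is used. Moreover
\begin{align}
\alpha_i+\beta_i&=h &&\text{if } i,i+1\in Y,\label{eq:one}\\
\beta_i+\alpha_{i+1}&=h+1 &&\text{if } i,i+2\in Y.\label{eq:two}
\end{align}
Indeed, \eqref{eq:one} is (R1), and \eqref{eq:two} is (R2) if $i+1\notin Y$,
while for $i+1\in Y$ the three points lie in one run and
$\beta_i+\alpha_{i+1}=h-(i-u)+(i+1-u)$.

Let $a_i=b+\alpha_i+\beta_i\ge b$, and let $w_i$ have $a_i$ in coordinate $i$,
$-\alpha_i$ in coordinate $i+1$ and $-\beta_i$ in coordinate $i+2$, modulo $3$.
Then $s(w_i)=b$. Put $p_0=0$ and $p_{i+1}=p_i+w_i$. Let $i<j$ be in $Y$ and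
$L=j-i$, so that $s(p_j-p_i)=Lb$.

If $L=1$, then $\operatorname{neg}(w_i)=h$ by \eqref{eq:one}, and
\eqref{eq:norm} gives $\|w_i\|_1=b+2h=D_1$.

If $L=2$, the coordinates $i$, $i+1$, $i+2$ of $w_i+w_{i+1}$ are
$a_i-\beta_{i+1}\ge b-h\ge0$, $a_{i+1}-\alpha_i\ge b-h\ge0$ and
$-(\beta_i+\alpha_{i+1})=-(h+1)$. The norm is $2b+2(h+1)=D_2$.

If $L\ge3$, fix a coordinate $c$ and let $r=\lfloor L/3\rfloor\ge1$. Among the
$L$ steps $w_i,\dots,w_{j-1}$ choose $r$ whose index is congruent to $c$; each
contributes at least $b$ to coordinate $c$. The other $L-r\le 2r+2\le4r$ steps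
contribute at least $-h$ each. So $(p_j-p_i)(c)\ge r(b-4h)\ge0$. Hence
$p_j-p_i\ge0$ and $\|p_j-p_i\|_1=Lb=D_L$.

Since $n\ge4$, every triple of points of $X_n$ is a proper subset, so $d$
satisfies the triangle inequality; it is symmetric and positive off the
diagonal by definition.
\end{proof}

The size of $b$ matters in the case $L\ge3$, where one large entry has to
outweigh up to four negative ones. For $Y=\{0,\dots,h+1\}$ the proof produces
a chain of length $h+1$, so the bound in the next section is attained when
$h\ge5$.

\section{Chains are short}\label{sec:chain}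

\begin{proposition}\label{prop:chain}
Let $q_0,\dots,q_M$ be a chain of length $M\ge6$. Then no coordinate is
constant on $\{q_0,\dots,q_M\}$, and $M\le h+1$.
\end{proposition}

A priori each step may lie anywhere on the hexagon. What forces the cyclic
pattern is the inequality $h+1>h$: the sum of two consecutive steps is more
negative than either step. The natural object is therefore the set of
coordinates in which this sum is negative. We show that it is a single
coordinate, in which both steps are then negative, and that this coordinate
changes with $i$.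

\begin{proof}
We use (a), (b), (c) of Lemma~\ref{lem:steps}. For $0\le i\le M-2$ let
\[
C_i=\{c:\ w_i(c)+w_{i+1}(c)<0\},
\]
which is nonempty by (b). By (c), the steps adjacent to the pair compensate:
\begin{equation}\label{eq:comp}
\text{if } c\in C_i, \text{ then } w_{i+2}(c)>0 \text{ and } w_{i-1}(c)>0,
\text{ whenever these steps exist.}
\end{equation}

\emph{Step 1: $|C_i|=1$.} Since $s(w_i+w_{i+1})=2b>0$, we have $|C_i|\le2$.
Suppose $C_i=\{c,c'\}$, and let $e$ be the third coordinate. Then
$w_i(e)+w_{i+1}(e)=2b+(h+1)$. Each term is at most $b+h$, so each is at least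
$b+1$. We look at a neighboring pair of steps.

If $i\le M-3$, let $v=w_{i+1}+w_{i+2}$. Then $v(e)\ge b+1-h>0$, and
\eqref{eq:comp} gives $v(c)>w_{i+1}(c)$ and $v(c')>w_{i+1}(c')$. By
\eqref{eq:negmono}, $\operatorname{neg}(v)\le\operatorname{neg}(w_{i+1})=h$,
which contradicts (b).

If $i=M-2$, let $v=w_{i-1}+w_i$. Again $v(e)\ge b+1-h>0$, and \eqref{eq:comp}
gives $v(c)>w_i(c)$ and $v(c')>w_i(c')$, so
$\operatorname{neg}(v)\le\operatorname{neg}(w_i)=h$, which contradicts (b).

Write $C_i=\{c_i\}$. By (b),
\begin{equation}\label{eq:sum}
w_i(c_i)+w_{i+1}(c_i)=-(h+1),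
\end{equation}
and since both terms are at least $-h$,
\begin{equation}\label{eq:minus}
w_i(c_i)\le-1,\qquad w_{i+1}(c_i)\le-1 .
\end{equation}

\emph{Step 2: $c_i$ differs from $c_{i+1}$ and from $c_{i+2}$.} Consider the
step $w_{i+2}$, for $i\le M-3$. By \eqref{eq:comp}, $w_{i+2}(c_i)>0$. By the
second inequality of \eqref{eq:minus} for the index $i+1$,
$w_{i+2}(c_{i+1})\le-1$, so $c_{i+1}\ne c_i$. If $i\le M-4$, the first
inequality of \eqref{eq:minus} for the index $i+2$ gives
$w_{i+2}(c_{i+2})\le-1$, so $c_{i+2}\ne c_i$.

In particular $c_0,c_1,c_2$ are the three coordinates, and $w_i(c_i)\ne0$ for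
$i=0,1,2$. So no coordinate is constant on the chain.

\emph{Step 3: the counter.} Let $1\le i\le M-2$. The step $w_i$ belongs to two
consecutive pairs, so by \eqref{eq:minus} it is negative in the two distinct
coordinates $c_{i-1}$ and $c_i$:
\[
\alpha_i:=-w_i(c_{i-1})\ge1,\qquad \beta_i:=-w_i(c_i)\ge1 .
\]
Its third coordinate is positive because $s(w_i)=b>0$; here it is essential
that there is no fourth one. Hence
$\alpha_i+\beta_i=\operatorname{neg}(w_i)=h$. Equation \eqref{eq:sum} reads
$\beta_i+\alpha_{i+1}=h+1$ for $1\le i\le M-3$. Subtracting,
$\alpha_{i+1}=\alpha_i+1$, and therefore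
\[
M-2\le\alpha_1+(M-3)=\alpha_{M-2}=h-\beta_{M-2}\le h-1 .
\]
Thus $M\le h+1$.
\end{proof}

\section{Every embedding of $X_n$ is a chain}\label{sec:orient}

It remains to remove the monotonicity assumption. The tool is betweenness: if
$i<j<k$ with $j-i\ge3$ and $k-j\ge3$, then $d(i,k)=d(i,j)+d(j,k)$ by
\eqref{eq:D}. So in an embedding $i\mapsto p_i$, writing $f_i=p_i(c)$ for a
fixed coordinate $c$, Lemma~\ref{lem:between} gives
\begin{equation}\label{eq:B}
f_j \text{ is between } f_i \text{ and } f_k
\qquad\text{if } j-i\ge3 \text{ and } k-j\ge3 .
\end{equation}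
This alone does not orient a coordinate near the ends, since the first three
and the last three points never occur as $j$. The sequence with $f_1=1$,
$f_2=-1$ and $f_l=0$ otherwise satisfies \eqref{eq:B}, but $f_1>f_4$ and
$f_2<f_5$, so no reflection makes it monotone. This sequence is constant in the
middle. The proof shows that every failure of monotonicity has this property,
and that the middle part is a chain, which by Proposition~\ref{prop:chain}
cannot spare a coordinate.

\begin{proposition}\label{prop:non}
For $n\ge17$ the space $X_n$ does not embed in $\ell_1^3$.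
\end{proposition}

\begin{proof}
Suppose that $i\mapsto p_i$ is an embedding. After reflections, $f_0\le f_N$
for each coordinate. By \eqref{eq:B} for $(0,l,N)$,
\begin{equation}\label{eq:range}
f_0\le f_l\le f_N\qquad(3\le l\le N-3).
\end{equation}

\emph{The middle is a chain.} Let $3\le i$ and $i+3\le j\le N-3$. Then $f_i$ is
between $f_0$ and $f_j$, and $f_0\le f_j$ by \eqref{eq:range}, so
\begin{equation}\label{eq:A}
f_i\le f_j\qquad(3\le i,\ i+3\le j\le N-3).
\end{equation}
Hence $p_5,\dots,p_{N-5}$ is a chain of length $N-10$, and $N-10\ge6$ because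
$n\ge17$. By Proposition~\ref{prop:chain}, no coordinate is constant on it. We
cut at $5$ and $N-5$ so that every index $l$ with $5\le l\le N-5$ differs by at
least $3$ from each of $0,1,2$ and $N-2,N-1,N$.

\emph{The whole sequence is a chain.} Suppose that $f_i>f_j$ for some
coordinate and some $i,j$ with $j-i\ge3$. By \eqref{eq:A}, $i\le2$ or
$j\ge N-2$. Let $5\le l\le N-5$. In each of three cases we find that $f_l$ does
not depend on $l$.
\begin{itemize}
\item $i\le2$ and $j\le N-3$. Here $f_j$ is between $f_i$ and $f_N$ and
$f_j<f_i$, so $f_N\le f_j<f_i$. Since $f_l$ is between $f_i$ and $f_N$, we get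
$f_l\ge f_N$, and \eqref{eq:range} gives $f_l=f_N$.
\item $i\ge3$ and $j\ge N-2$. Here $f_i$ is between $f_0$ and $f_j$ and
$f_i>f_j$, so $f_0\ge f_i>f_j$. Since $f_l$ is between $f_0$ and $f_j$, we get
$f_l\le f_0$, and \eqref{eq:range} gives $f_l=f_0$.
\item $i\le2$ and $j\ge N-2$. Since $f_l$ is between $f_i$ and $f_j$, we get
$f_l\le f_i$; also $f_l\le f_N$ by \eqref{eq:range}. Since $f_l$ is between
$f_i$ and $f_N$, we get $f_l\ge\min(f_i,f_N)$, so $f_l=\min(f_i,f_N)$.
\end{itemize}
So this coordinate is constant on $p_5,\dots,p_{N-5}$, which was excluded.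
Therefore $p_j-p_i\ge0$ whenever $j-i\ge3$, and $p_0,\dots,p_N$ is a chain of
length $N\ge6$. Proposition~\ref{prop:chain} gives $N\le h+1$, whereas
$N=h+2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:sub} and~\ref{prop:non}, $X_n$ is a metric space and
a minimal obstruction for $\ell_1^3$ with $n$ points. Given $m$, take
$n\ge\max(17,m+1)$: then $X_n$ does not embed, and all its subspaces with at
most $m$ points do.
\end{proof}

\section{All dimensions}\label{sec:dim}

The counter argument uses that there are exactly three coordinates. To pass to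
$\ell_1^k$ we use up the additional coordinates one at a time, each by a
product with a two-point space. For a metric space $(X,d)$ let
$X'=X\times\{0,1\}$ with
\[
d'\bigl((x,\sigma),(y,\tau)\bigr)=d(x,y)+|\sigma-\tau| .
\]

\begin{lemma}\label{lem:prod}
For $k\ge1$, the space $X'$ embeds in $\ell_1^{k+1}$ if and only if $X$ embeds
in $\ell_1^k$.
\end{lemma}

\begin{proof}
If $g$ embeds $X$ in $\ell_1^k$, then $(x,\sigma)\mapsto(g(x),\sigma)$ embeds
$X'$ in $\ell_1^{k+1}$. Conversely, let $F$ embed $X'$ in $\ell_1^{k+1}$. We
show that a coordinate that separates the two copies of one point is constant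
on $X\times\{0\}$. Let $f$ be a coordinate of $F$, let $x,y\in X$, and put
\[
A=f(x,0),\qquad B=f(y,0),\qquad C=f(y,1),\qquad E=f(x,1).
\]
In the quadrilateral $(x,0),(y,0),(y,1),(x,1)$ the sides have lengths
$d(x,y),1,d(x,y),1$ and both diagonals have length $d(x,y)+1$. So each of
$(y,0),(x,1)$ is metrically between $(x,0)$ and $(y,1)$, and each of
$(x,0),(y,1)$ is metrically between $(y,0)$ and $(x,1)$. By
Lemma~\ref{lem:between}, $B$ and $E$ are between $A$ and $C$, and $A$ and $C$
are between $B$ and $E$. The interval with endpoints $A,C$ and the interval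
with endpoints $B,E$ contain each other, so they coincide: either $A=B$ and
$C=E$, or $A=E$ and $C=B$.

Fix $x$. Since $d'((x,0),(x,1))=1$, some coordinate $f$ has $A\ne E$. For this
$f$ and every $y\in X$ the first alternative holds, so $f(y,0)=f(x,0)$. The
coordinate $f$ contributes nothing to distances within $X\times\{0\}$, and
deleting it gives an embedding of $X\times\{0\}\cong X$ in $\ell_1^k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $k\ge3$ and $n\ge17$, and let $Z=X_n\times\{0,1\}^{k-3}$ with the metric
$d(x,y)+\|\sigma-\tau\|_1$. This is the space obtained from $X_n$ by applying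
$X\mapsto X'$ exactly $k-3$ times, so Theorem~\ref{thm:main} and
Lemma~\ref{lem:prod} show that $Z$ does not embed in $\ell_1^k$. A subspace of
$Z$ with fewer than $n$ points projects onto a proper subset
$Y\subsetneq X_n$ and is contained in $Y\times\{0,1\}^{k-3}$. If $g$ embeds $Y$
in $\ell_1^3$, then $(y,\sigma)\mapsto(g(y),\sigma)$ embeds
$Y\times\{0,1\}^{k-3}$ in $\ell_1^k$. Thus every non-embeddable subspace of $Z$
has at least $n$ points, and $\ell_1^k$ does not have order of congruence at
most $n-1$. Since $n\ge17$ is arbitrary, $\ell_1^k$ has no finite order of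
congruence.

Let $k=1$, and let $X$ be a finite metric space that does not embed in
$\mathbb{R}$. If $X$ has at most four points, it is itself the required
subspace; otherwise, by Menger's theorem \cite{Menger}, some triple does not
embed. So the order of congruence is at most $4$. For $k=2$ it is at most $6$
by the six-point criterion \cite{BC}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BC}
H.-J. Bandelt and V. Chepoi,
\emph{Embedding metric spaces in the rectilinear plane: a six-point criterion},
Discrete Comput. Geom. 15 (1996).

\bibitem{MM}
S. Malitz and J. Malitz, Discrete Comput. Geom. 8 (1992).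

\bibitem{Menger}
K. Menger, Math. Ann. 100 (1928).

\bibitem{problem}
\texttt{http://www.i1.informatik.uni-bonn.de/\allowbreak lib/\allowbreak
exe/\allowbreak fetch.php?\allowbreak media=lehre:\allowbreak ss19:\allowbreak
metric-embeddings:\allowbreak 2.pdf}

\end{thebibliography}
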